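\title{Sidon sets in the discrete cube of size exceeding $O(2^{d/2})$}

\begin{abstract}
Let $X(d)$ be the largest number of vertices of the cube $\{0,1\}^d$ whose pairwise differences are all distinct. Sidon sets of integers show that $X(d)$ is at least of order $2^{d/2}$, and it was conjectured that $X(d)=O(2^{d/2})$. We disprove this conjecture: $X(d)\ge c\,k^{1/3}2^{d/2}$ whenever $2^k$ divides $d$ and $k$ is large. We take a union of cosets of a linear code with $2^k$ words, which is larger than $2^{d/2}$ by the factor $2^{k/2}$ and has few repeated differences, and we remove these with the Duke--Lefmann--R\"odl bound for independent sets in linear hypergraphs.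
\end{abstract}

\section{Families with distinct differences}

Let $d$ be a positive integer, $[d]=\{1,\dots,d\}$, and let $2^{[d]}$ be the family of all subsets of $[d]$. A family $\mathcal S\subseteq 2^{[d]}$ \emph{satisfies} (SYM) if the ordered pairs $(A\setminus B,\,B\setminus A)$, taken over all ordered pairs $(A,B)$ of distinct members of $\mathcal S$, are pairwise distinct. Let $X(d)$ be the largest size of a family $\mathcal S\subseteq 2^{[d]}$ that satisfies (SYM). The pair $(A\setminus B,B\setminus A)$ lists the positions of the entries $+1$ and $-1$ in the difference $\chi_A-\chi_B$ of the characteristic vectors. So $X(d)$ is the largest number of vertices of the cube $\{0,1\}^d$ among which no nonzero difference vector occurs twice, and from now on we identify sets with their characteristic vectors.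

This is the analogue in the cube of a familiar notion. A \emph{Sidon set} is a set of integers in which $a+b=a'+b'$ implies $\{a,b\}=\{a',b'\}$; in such a set the differences of distinct elements are distinct as well, because $a-b=c-e$ means $a+e=b+c$, and $\{a,e\}=\{b,c\}$ gives $a=b$ or $(a,b)=(c,e)$. The map $x\mapsto 1+\sum_i 2^{i-1}x_i$ is a bijection from $\{0,1\}^d$ onto $[2^d]$, and it sends equal differences of vectors to equal differences of integers. Hence every Sidon subset of $[2^d]$ gives a family with (SYM). It is known that there is a constant $c_0>0$, independent of $d$, such that $[2^d]$ has Sidon subsets of size $2^{d/2}-c_0\,2^{5d/16}$, and it is known that $X(d)\le 3\cdot 2^{d\log 3/\log 6}$. Thus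
\[
2^{d/2}-c_0\,2^{5d/16}\ \le\ X(d)\ \le\ 3\cdot 2^{d\log 3/\log 6},
\]
and the two sides are exponentially far apart, since $3^2>6$ means $\log 3/\log 6>1/2$.

The lower bound cannot be improved by a better Sidon set: $m$ such integers in $[2^d]$ have $\binom m2$ distinct positive differences below $2^d$, so $m=O(2^{d/2})$. We shall see that reduction modulo $2$, the other natural way to encode the cube additively, stops at the same order (Section~\ref{sec:rect}), and that deletion from a random set guarantees less (Section~\ref{sec:plan}). This makes the order $2^{d/2}$ the natural guess. The conjecture posed in \cite{polytopes} is that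
\[
X(d)=O(2^{d/2}).
\]
We show that it is false.

\begin{theorem}\label{thm:main}
There are absolute constants $c>0$ and $k_0$ such that for every $k\ge k_0$ and every $d\ge1$ divisible by $2^k$,
\[
X(d)\ \ge\ c\,k^{1/3}\,2^{d/2}.
\]
In particular $X(d)\ge c\,(\log_2 d)^{1/3}\,2^{d/2}$ for $d=2^k$ with $k\ge k_0$, and $\limsup_{d\to\infty}X(d)\,2^{-d/2}=\infty$.
\end{theorem}

The bound extends, with a controlled loss, to nearby dimensions.

\begin{corollary}\label{cor:near}
If $k\ge k_0$ and $d\ge1$ is at distance $j$ from some positive multiple of $2^k$, then $X(d)\ge c\,k^{1/3}2^{-j/2}2^{d/2}$. Hence for every $B$ and $J$ there is a $k$ such that $X(d)>B\,2^{d/2}$ for all positive $d$ within distance $J$ of a positive multiple of $2^k$, and for every $B$ the set $\{d: X(d)>B\,2^{d/2}\}$ has positive lower density.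
\end{corollary}

We do not claim that $X(d)2^{-d/2}\to\infty$ along all $d$, nor that the exponent $1/2$ can be improved.

\section{Rectangles, and the cube of dimension three}\label{sec:rect}

We regard the vertices of the cube as vectors in $\mathbb F_2^d$. The sign $+$ denotes addition in $\mathbb F_2^d$ unless an equation is said to hold in $\mathbb Z^d$. The \emph{support} $\operatorname{supp}x$ is the set of coordinates where $x$ equals $1$, and the \emph{weight} of $x$ is the size of its support. A $2$-dimensional subspace $P\subseteq\mathbb F_2^d$ is \emph{split} if two of its three nonzero vectors have disjoint supports, and a \emph{rectangle} is a coset $a+P$ of a split subspace. A rectangle $E$ has four vertices, whose sum is $0$; it determines its subspace $P=\{x+y:x,y\in E\}$, and $E=x+P$ for each of its vertices $x$. Rectangles are exactly the obstructions to (SYM).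

\begin{lemma}\label{lem:rect}
A set $S\subseteq\mathbb F_2^d$ satisfies \textup{(SYM)} if and only if it contains no rectangle.
\end{lemma}

\begin{proof}
Suppose that $S$ contains $a$, $b=a+u$, $c=a+w$, $e=a+u+w$, where $u,w\ne0$ have disjoint supports. On $\operatorname{supp}u$ we have $a_i=c_i$ and $b_i=e_i$, and off $\operatorname{supp}u$ we have $a_i=b_i$ and $c_i=e_i$. So $a-b=c-e$ in $\mathbb Z^d$ with $a\ne b$, $c\neq e$, $a\ne c$, and (SYM) fails.

Conversely, let $a,b,c,e\in S$ satisfy $a-b=c-e$ in $\mathbb Z^d$ with $a\ne b$, $c\ne e$ and $(a,b)\ne(c,e)$. The four vectors are distinct. Indeed, $a=c$ is equivalent to $b=e$, and the two together are excluded. If $a=e$, then $2a=b+c$ in $\mathbb Z^d$; as all entries are $0$ or $1$, this forces $b=c=a$. If $b=c$, then $2b=a+e$ in $\mathbb Z^d$ forces $a=b$ in the same way. Modulo $2$ the equation reads $a+b+c+e=0$, so $\{a,b,c,e\}=a+P$ for the $2$-dimensional subspace $P=\{0,a+b,a+c,a+e\}$. In each coordinate, $a_i+e_i=b_i+c_i$ in $\mathbb Z$. If $a_i=0$, this sum is at most $1$ and one of $b_i,c_i$ is $0$; if $a_i=1$, it is at least $1$ and one of $b_i,c_i$ is $1$. Either way one of $b_i,c_i$ equals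 $a_i$, so $a+b$ and $a+c$ have disjoint supports and $P$ is split.
\end{proof}

Call a subset of a vector space over $\mathbb F_2$ a \emph{binary Sidon set} if no four distinct elements of it have sum $0$. By Lemma~\ref{lem:rect}, a binary Sidon set in $\mathbb F_2^d$ satisfies (SYM). In a binary Sidon set with $m$ elements the $\binom m2$ sums of two distinct elements are distinct and nonzero, because two different pairs with the same sum are disjoint. So $\binom m2\le 2^d-1$, and again $m=O(2^{d/2})$. This order is attained.

\begin{lemma}\label{lem:cubic}
A vector space $V$ of dimension $N\geq 2$ over $\mathbb F_2$ contains a binary Sidon set of size $2^{\lfloor N/2\rfloor}$.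
\end{lemma}

\begin{proof}
Put $n=\lfloor N/2\rfloor$ and identify a subspace of $V$ of dimension $2n$ with $\mathbb F_{2^n}\times\mathbb F_{2^n}$. Take the set $\{(x,x^3):x\in\mathbb F_{2^n}\}$. Suppose that the points belonging to distinct $x_1,\dots,x_4$ have sum $0$. Then $x_1+x_2=x_3+x_4=\sigma\ne0$ and $x_1^3+x_2^3=x_3^3+x_4^3$. In characteristic $2$ we have $x^3+y^3=(x+y)^3+xy(x+y)$, so $\sigma^3+\sigma x_1x_2=\sigma^3+\sigma x_3x_4$ and $x_1x_2=x_3x_4$. Thus $\{x_1,x_2\}$ and $\{x_3,x_4\}$ are both the set of roots of $z^2+\sigma z+x_1x_2$, a contradiction.
\end{proof}

A binary Sidon set avoids the cosets of \emph{all} $2$-dimensional subspaces, while (SYM) only asks to avoid the cosets of the split ones. Our construction exploits this difference, which first appears in dimension three.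

\begin{example}\label{ex:three}
A set with (SYM) contains at most one of the $2^{d-1}$ pairs of vertices that differ only in the last coordinate, since two such pairs repeat a difference. Hence $X(d)\le 2^{d-1}+1$. This gives $X(1)=2$ and $X(2)=3$, since sets with at most three points contain no rectangle, and it gives $X(3)\le5$. For $d=3$, Sidon subsets of $[8]$ and binary Sidon sets have at most four elements, because $\binom52>7$.

Let $C=\{000,011,101,110\}$ be the subspace of vectors of even weight. Its four elements have sum $0$, but its nonzero vectors pairwise overlap, so $C$ is not split: the relation that holds modulo $2$ does not hold in $\mathbb Z^3$. Let us list the rectangles of the cube with respect to $C$. A split subspace $P$ differs from $C$ and, by dimension, meets it in exactly one nonzero vector $h$. For $h=011$ the subspaces through $h$ other than $C$ are $\{0,h,u,u+h\}$ with $u=100$, supported outside $\operatorname{supp}h$, and with $u=010$, supported inside $\operatorname{supp}h$; both are split. Three choices of $h$, two subspaces and two cosets give twelve rectangles, the six faces and the six diagonal rectangles of the cube. Each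 consists of a pair $\{a,a+h\}$ in one coset of $C$ and a pair $\{a+u,a+u+h\}$ in the other. So $C\cup\{111\}$, which has only one point of odd weight, contains no rectangle, and $X(3)=5$.
\end{example}

\section{The plan: a tie, and how to break it}\label{sec:plan}

A \emph{$\kappa$-uniform hypergraph} consists of a finite set of vertices and a family of $\kappa$-element subsets, the edges. The \emph{degree} of a vertex is the number of edges containing it, and a set of vertices is \emph{independent} if it contains no edge. By Lemma~\ref{lem:rect}, the subsets of a set $S\subseteq\mathbb F_2^d$ that satisfy (SYM) are the independent sets of the $4$-uniform hypergraph on $S$ whose edges are the rectangles contained in $S$.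

The basic way to find independent sets is deletion. If a $4$-uniform hypergraph has $n$ vertices and at most $Dn$ edges, with $D\ge1$, keep each vertex independently with probability $q=(2D)^{-1/3}$ and delete one vertex from each surviving edge. The expected number of vertices left is at least $qn-q^4Dn=qn/2$, which is of order $nD^{-1/3}$. For the whole cube we may take $D=3^d$, since $a+e=b+c$ has six solutions in each coordinate and hence $6^d$ solutions in $\mathbb Z^d$. The result is of order $(8/3)^{d/3}$, exponentially smaller than $2^{d/2}$ because $(8/3)^2<2^3$. We need a host set $S$ with far fewer rectangles.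

Example~\ref{ex:three} suggests one. Let $C\subseteq\mathbb F_2^d$ be a linear code (a subspace) with $M$ words and no split subspace, let $T$ be a binary Sidon set of size about $(2^d/M)^{1/2}$ in the quotient $\mathbb F_2^d/C$, and let $S$ be the union of the cosets in $T$. Then $|S|\approx M^{1/2}2^{d/2}$: we gain a factor $M^{1/2}$ over a binary Sidon set. The price is that $S$ contains rectangles; as in the example, each is described by a vertex $a$, a codeword $h$ and a vector $u$ supported inside or outside $\operatorname{supp}h$. If $h$ has weight $w$, there are about $2^w+2^{d-w}$ such $u$, which is smallest for $w=d/2$; so we want all nonzero codewords to have weight $d/2$. The density of $S$ is about $M^{1/2}2^{-d/2}$, so for $T$ in random position a vertex $a$ lies in about $M\cdot 2^{d/2}\cdot M^{1/2}2^{-d/2}=M^{3/2}$ rectangles. Deletion with $D\approx M^{3/2}$ loses the factor $M^{1/2}$, exactly what was gained, and returns the order $2^{d/2}$ for every $M$.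

Any unbounded improvement over deletion breaks this tie. Such an improvement is available for \emph{linear} hypergraphs, those in which two distinct edges share at most one vertex. The following theorem builds on work of Ajtai, Koml\'os, Pintz, Spencer and Szemer\'edi (1982). Here and below, $\log$ is the natural logarithm.

\begin{theorem}[Duke, Lefmann and R\"odl \cite{DLR}]\label{thm:DLR}
For each fixed $\kappa\ge3$ there are constants $c_\kappa,t_\kappa>0$ such that every linear $\kappa$-uniform hypergraph on $n$ vertices with maximum degree at most $t^{\kappa-1}$, where $t\ge t_\kappa$, has an independent set of size at least $c_\kappa\,\frac nt\,(\log t)^{1/(\kappa-1)}$.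
\end{theorem}

This also follows from the theorem of Frieze and Mubayi \cite{FM} that a linear $\kappa$-uniform hypergraph of maximum degree $\Delta$ has chromatic number $O_\kappa((\Delta/\log\Delta)^{1/(\kappa-1)})$: take the largest color class. We use the case $\kappa=4$, where deletion gives $n/t$ and the theorem gains the factor $(\log t)^{1/3}$. The hypergraph of rectangles in $S$ is not expected to be linear, since a pair $\{a,a+h\}$ typically extends to about $M^{1/2}$ rectangles. We therefore count the pairs of rectangles that share two vertices, and pass to a random subset of $S$ that is sparse enough to destroy most of these pairs but dense enough to keep $t$ a power of $M$.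

\section{The code and the host set}\label{sec:host}

Fix $k\ge2$, put $M=2^k$, and let $d=rM$ with $r\ge1$. Index the $d$ coordinates by pairs $(p,i)$ with $p\in\mathbb F_2^k$ and $1\le i\le r$. For $\lambda\in\mathbb F_2^k$ let $h_\lambda\in\mathbb F_2^d$ be the word whose entry at $(p,i)$ is $\lambda\cdot p=\sum_j\lambda_jp_j$, and let $C=\{h_\lambda:\lambda\in\mathbb F_2^k\}$. For $k=2$, $r=1$ this is the code of Example~\ref{ex:three} with a zero coordinate added. The existence of this code is the reason for the hypothesis $2^k\mid d$.

\begin{lemma}\label{lem:code}
The set $C$ is a subspace with $M$ elements, and every nonzero codeword has weight $d/2$. If $h,h'$ are distinct nonzero codewords with supports $H,H'$, then each of the four cells $H\cap H'$, $H\setminus H'$, $H'\setminus H$ and the complement of $H\cup H'$ has $d/4$ elements. In particular, $H'$ is neither disjoint from $H$ nor contained in $H$.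
\end{lemma}

\begin{proof}
The map $\lambda\mapsto h_\lambda$ is linear. For $\lambda\ne0$ the linear map $p\mapsto\lambda\cdot p$ is onto $\mathbb F_2$, so it takes the value $1$ at $2^{k-1}$ points $p$, and $h_\lambda$ has weight $r2^{k-1}=d/2$; in particular $\lambda\mapsto h_\lambda$ is injective. Distinct nonzero $\lambda,\lambda'$ are linearly independent over $\mathbb F_2$, so $p\mapsto(\lambda\cdot p,\lambda'\cdot p)$ is onto $\mathbb F_2^2$ and each fiber has $2^{k-2}$ points. The four cells correspond to the four fibers and have $r2^{k-2}=d/4$ elements each.
\end{proof}

Let $V=\mathbb F_2^d/C$, let $x\mapsto\bar x$ be the projection, and let $N=\dim V=d-k\ge 2^k-k\ge2$. Let $T_0\subseteq V$ be a binary Sidon set of size $2^{\lfloor N/2\rfloor}$, as in Lemma~\ref{lem:cubic}. We have no control over the position of $T_0$ relative to the coordinates, which decide what a rectangle is, so we move $T_0$ to a random position. Let $g$ be chosen uniformly from the group of affine bijections $x\mapsto Ax+b$ of $V$, and put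
\[
T=gT_0,\qquad S=\{x\in\mathbb F_2^d:\bar x\in T\},\qquad \tau=|T|/|V|,\qquad s=|S|.
\]
The set $T$ is again a binary Sidon set, because $gx_1+\dots+gx_4=A(x_1+\dots+x_4)$. The numbers $\tau=2^{-\lceil N/2\rceil}$ and $s=M\,2^{\lfloor N/2\rfloor}$ do not depend on $g$, and from $N=d-k$ we get
\begin{equation}\label{eq:params}
s=2^d\tau,\qquad \tau\le 2^{-N/2}=M^{1/2}2^{-d/2},\qquad s\ge M\,2^{(N-1)/2}=2^{-1/2}M^{1/2}2^{d/2}.
\end{equation}

\begin{lemma}\label{lem:prob}
If $j\le3$ and $x_1,\dots,x_j\in V$ are distinct, then all of them lie in $T$ with probability at most $\tau^j$.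
\end{lemma}

\begin{proof}
The affine group acts transitively on ordered triples of distinct points of $V$: after a translation such a triple is $(0,y,z)$ with $y,z$ distinct and nonzero, hence linearly independent over $\mathbb F_2$, and invertible linear maps are transitive on independent pairs. Since $|V|\ge4$, the group is then also transitive on ordered $j$-tuples of distinct points for $j\le 3$. As $g^{-1}$ is uniform in the group, $(g^{-1}x_1,\dots,g^{-1}x_j)$ is uniform among these tuples, and it lies in $T_0^j$ with probability $\prod_{i=0}^{j-1}\frac{|T_0|-i}{|V|-i}\le\tau^j$.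
\end{proof}

Thus $T$ behaves like a random set of density $\tau$ for up to three points, while four distinct points with sum $0$ never lie in $T$ together. Three points will suffice, since a rectangle in $S$ meets only two cosets of $C$, and two rectangles with two common vertices meet at most three.

\section{Counting rectangles in the host set}\label{sec:count}

Let $\mathcal H$ be the $4$-uniform hypergraph on $S$ whose edges are the rectangles contained in $S$. For a nonzero codeword $h$ let $I_h$ be the set of vectors supported inside $\operatorname{supp}h$, let $O_h$ be the set of vectors that vanish on $\operatorname{supp}h$, and put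
\[
U_h=(I_h\cup O_h)\setminus\{0,h\}.
\]
Both $I_h$ and $O_h$ are subspaces. By Lemma~\ref{lem:code}, $|I_h|=|O_h|=2^{d/2}$, the only codewords in $I_h$ are $0$ and $h$, and the only codeword in $O_h$ is $0$. Hence
\begin{equation}\label{eq:U}
|U_h|\le 2\cdot2^{d/2},\qquad U_h\cap C=\emptyset .
\end{equation}

\begin{lemma}\label{lem:shape}
If $a+P$ is an edge of $\mathcal H$, then $P$ contains exactly one nonzero codeword $h$, and $P=\{0,h,u,u+h\}$ for some $u\in U_h$.
\end{lemma}

\begin{proof}
The images in $V$ of the four vertices lie in the binary Sidon set $T$ and have sum $0$, so two of them coincide. The sum of the two corresponding vertices is a nonzero codeword $h\in P$. If the subspace $P\cap C$ were all of $P$, two nonzero codewords would have disjoint supports, contrary to Lemma~\ref{lem:code}. So $P\cap C=\{0,h\}$. Write $P=\{0,h,u,u+h\}$ with $u\notin\{0,h\}$. Since $P$ is split, one of three pairs has disjoint supports. If it is $h,u$, then $u\in O_h$. If it is $h,u+h$, then $u+h\in O_h$, and we exchange the names of $u$ and $u+h$. If it is $u,u+h$, then $u$ vanishes off $\operatorname{supp}h$, where these two vectors agree, so $u\in I_h$.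
\end{proof}

If $C$ contained a split subspace, every coset of $C$ would itself contain rectangles, whatever the choice of $T$, and the lemma would fail.

\begin{lemma}\label{lem:edges}
The number $e(\mathcal H)$ of edges satisfies $\mathbb E\,e(\mathcal H)\le 2M^{3/2}s$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:shape}, every edge has the form $a+\{0,h,u,u+h\}$ for a triple $(h,u,a)$ with $h\in C\setminus\{0\}$, $u\in U_h$ and $a,a+u\in S$. By \eqref{eq:U} there are at most $M\cdot2\cdot2^{d/2}\cdot2^d$ candidates $(h,u,a)$, and $\bar u\ne0$, so $\bar a$ and $\bar a+\bar u$ are distinct and both lie in $T$ with probability at most $\tau^2$. By \eqref{eq:params} the expected number of triples is at most $2M\,2^{d/2}\,2^d\tau^2=2M\,2^{d/2}\tau\,s\le2M^{3/2}s$.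
\end{proof}

Two edges with three common vertices coincide, since the fourth vertex is the sum of the other three. Call an unordered pair of distinct edges \emph{overlapping} if the edges share at least two vertices. They then share exactly two, so an overlapping pair spans six vertices. A subset of $S$ induces a linear hypergraph if and only if it contains no overlapping pair.

\begin{lemma}\label{lem:overlap}
The number $n(\mathcal H)$ of overlapping pairs satisfies $\mathbb E\,n(\mathcal H)\le 11M^2s$.
\end{lemma}

\begin{proof}
Let $E\ne E'$ be edges with common vertices $a$ and $a+v$, where $v\ne0$. Then $E=a+P$ and $E'=a+P'$ with $P\ne P'$ and $v\in P\cap P'$. We distinguish whether the two common vertices lie in the same coset of $C$. In each case the pair is determined by a tuple of vectors, and we bound the expected number of tuples.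

\emph{Case A: $v\in C$.} By Lemma~\ref{lem:shape}, $v=h$ is the nonzero codeword of both $P$ and $P'$, so $P=\{0,h,u,u+h\}$ and $P'=\{0,h,u',u'+h\}$ with $u,u'\in U_h$ and $u'\notin\{u,u+h\}$. The pair is determined by $(h,u,u',a)$, and $a,a+u,a+u'\in S$. By \eqref{eq:U}, $\bar u$ and $\bar u'$ are nonzero.

If $\bar u\ne\bar u'$, then $\bar a$, $\bar a+\bar u$, $\bar a+\bar u'$ are three distinct points of $T$. By Lemma~\ref{lem:prob}, \eqref{eq:U} and \eqref{eq:params}, the expected number of such tuples is at most
\[
M\,(2\cdot2^{d/2})^2\,2^d\,\tau^3=4M\cdot2^d\tau^2\cdot s\le4M^2s .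
\]

If $\bar u=\bar u'$, only two cosets are involved and the probability bound is $\tau^2$; we need to see that there are few such $u,u'$. The sum $h'=u+u'$ is a codeword other than $0$ and $h$, so it lies in neither of the subspaces $I_h$, $O_h$. Hence $u,u'$ are not both in $I_h$ and not both in $O_h$: one lies in $I_h$, the other in $O_h$, and since their sum is $h'$, they are the restrictions of $h'$ to $\operatorname{supp}h$ and to its complement. So each $(h,h')$ gives at most two ordered pairs $(u,u')$, and the expected number of tuples is at most $2M^2\,2^d\tau^2=2M^2\tau s\le2M^2s$.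

\emph{Case B: $v\notin C$.} Now $P=\{0,h,v,v+h\}$ and $P'=\{0,h',v,v+h'\}$ with nonzero codewords $h\ne h'$. The pair is determined by $(h,h',v,a)$, and $\bar a\neq\bar a+\bar v$ lie in $T$. One codeword leaves about $2^{d/2}$ choices for $v$; the point is that two leave only about $2^{d/4}$. Let $H,H'$ be the supports of $h,h'$. One of $v,v+h$ lies in $U_h$. If it lies in $O_h$, then $v$ is constant on $H$ (all $0$ or all $1$); if it lies in $I_h$, then $v$ vanishes off $H$. The same alternative holds for $H'$. We combine them, using that the four cells of Lemma~\ref{lem:code} have $d/4>0$ elements.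
\begin{itemize}
\item If $v$ is constant on $H$ and on $H'$, it is constant on $H\cup H'$, because $H\cap H'\ne\emptyset$. This leaves $2\cdot2^{d/4}$ vectors.
\item If $v$ is constant on $H$ and vanishes off $H'$, the constant is $0$, because $H\setminus H'\neq\emptyset$. So $v$ is supported in $H'\setminus H$, which leaves $2^{d/4}$ vectors. Exchanging $H$ and $H'$ gives another $2^{d/4}$.
\item If $v$ vanishes off $H$ and off $H'$, it is supported in $H\cap H'$, which leaves $2^{d/4}$ vectors.
\end{itemize}
So there are at most $5\cdot2^{d/4}$ choices of $v$, and the expected number of tuples is at most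
\[
M^2\cdot5\cdot2^{d/4}\cdot2^d\tau^2=5M^2\,2^{d/4}\tau\,s\le5M^2\cdot M^{1/2}2^{-d/4}\,s\le5M^2s ,
\]
where the last step uses $d\ge2^k\ge2k$, that is, $2^{d/4}\ge2^{k/2}=M^{1/2}$.

The three bounds add up to $(4+2+5)M^2s$.
\end{proof}

By Lemmas~\ref{lem:edges} and~\ref{lem:overlap}, the sum of nonnegative terms $\frac{e(\mathcal H)}{2M^{3/2}s}+\frac{n(\mathcal H)}{11M^2s}$ has expectation at most $2$. We fix a $g$ for which it is at most $2$. For the resulting set $S$,
\begin{equation}\label{eq:fixed}
e(\mathcal H)\le4M^{3/2}s,\qquad n(\mathcal H)\le22M^2s .
\end{equation}

\section{Thinning to a linear hypergraph}\label{sec:thin}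

Keep each vertex of $S$ independently with probability $p$. An edge survives with probability $p^4$ and an overlapping pair with probability $p^6$, so per surviving vertex we expect at most about $M^{3/2}p^3$ edges and $M^2p^5$ overlapping pairs. We can afford to delete a vertex from each overlapping pair if $M^2p^5$ is small, which holds for $p=M^{-\alpha}$ with $\alpha>2/5$. The parameter $t$ of Theorem~\ref{thm:DLR} is of order $(M^{3/2}p^3)^{1/3}=M^{1/2}p$. So the main factor $ps/t$ is of order $M^{-1/2}s$ for every $p$, and thinning costs nothing there; but $\log t$ is comparable to $\log M$ only if $\alpha<1/2$. We take the midpoint $\alpha=9/20$. That the interval $(2/5,1/2)$ is not empty is the use of Lemma~\ref{lem:overlap}.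

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $k_0\ge2$ be such that $M=2^k$ satisfies $22M^{-1/4}\le\frac13$ and $96^{1/3}M^{1/20}\ge t_4$ for all $k\ge k_0$. Let $k\ge k_0$, let $d$ be a positive multiple of $2^k$, and let $S$ and $\mathcal H$ be as above, with \eqref{eq:fixed}. Put $p=M^{-9/20}$, so that
\[
M^2p^5=M^{-1/4},\qquad M^{3/2}p^3=M^{3/20}.
\]
Let $R\subseteq S$ contain each vertex independently with probability $p$, and let $v_R$, $e_R$, $n_R$ be the numbers of vertices, edges and overlapping pairs inside $R$. By \eqref{eq:fixed},
\[
\mathbb E(v_R-n_R)\ge ps-22M^2p^6s=ps\,(1-22M^{-1/4})\ge\tfrac23ps,\qquad \mathbb E\,e_R\le4M^{3/2}p^4s=4M^{3/20}ps .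
\]
To get one set $R$ that is good in both respects, consider $Z=v_R-n_R-e_R/(12M^{3/20})$. Then $\mathbb E Z\ge\frac23ps-\frac13ps=\frac13ps$, and we fix an $R$ with $Z\ge\frac13ps$. For this $R$,
\[
v_R-n_R\ge\tfrac13ps,\qquad e_R\le12M^{3/20}(v_R-n_R).
\]

Delete one vertex from each overlapping pair inside $R$. The remaining set $R_1$ induces a linear hypergraph, has $|R_1|\ge v_R-n_R\ge\frac13ps$, and contains at most $12M^{3/20}|R_1|$ edges. Theorem~\ref{thm:DLR} needs a bound on the maximum degree. The degrees in the hypergraph induced on $R_1$ add up to at most $48M^{3/20}|R_1|$, so at most half of the vertices have degree above $96M^{3/20}$. Deleting them leaves a set $R_2$ with $|R_2|\ge\frac16ps$ that induces a linear $4$-uniform hypergraph of maximum degree at most $t^3$, where $t=96^{1/3}M^{1/20}\ge t_4$.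

Theorem~\ref{thm:DLR} gives a set $S'\subseteq R_2$ that contains no edge of the induced hypergraph, hence no rectangle at all, so $S'$ satisfies (SYM) by Lemma~\ref{lem:rect}. Since $\log t\ge\frac1{20}\log M=\frac{k\log2}{20}$, the last inequality of \eqref{eq:params} gives
\[
|S'|\ge c_4\,\frac{|R_2|}{t}\,(\log t)^{1/3}\ge\frac{c_4}{6\cdot96^{1/3}}\,M^{-9/20-1/20}\,s\,\Bigl(\frac{k\log2}{20}\Bigr)^{1/3}\ge c\,k^{1/3}2^{d/2}
\]
with the absolute constant $c=\frac{c_4}{6\sqrt2}\bigl(\frac{\log2}{1920}\bigr)^{1/3}$. Taking $d=2^k$ and letting $k\to\infty$ gives the last assertions.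
\end{proof}

\section{Dimensions near a multiple of $2^k$}\label{sec:near}

\begin{proof}[Proof of Corollary~\ref{cor:near}]
Two inequalities compare neighboring dimensions. First, $X(n+1)\ge X(n)$, since a family of subsets of $[n]$ is a family of subsets of $[n+1]$. Second, $X(n-1)\ge X(n)/2$ for $n\ge2$: in an optimal set in $\{0,1\}^n$, at least half of the vectors have the same last coordinate; their differences are distinct and end in $0$, so the vectors and their differences stay distinct when the last coordinate is deleted.

Let $m$ be a positive multiple of $2^k$ with $|d-m|=j$. If $d=m+j$, then by Theorem~\ref{thm:main}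
\[
X(d)\ge X(m)\ge c\,k^{1/3}2^{(d-j)/2}.
\]
If $d=m-j$, we apply the second inequality for $n=m,m-1,\dots,d+1$, all at least $2$, and get
\[
X(d)\ge2^{-j}X(m)\ge c\,k^{1/3}2^{-j}2^{(d+j)/2}=c\,k^{1/3}2^{(d-j)/2}.
\]
This is the first assertion. Given $B$ and $J$, choose $k\ge k_0$ with $c\,k^{1/3}2^{-J/2}>B$ to obtain the second. For $J=0$ it says that $\{d:X(d)>B\,2^{d/2}\}$ contains all positive multiples of $2^k$, so its lower density is at least $2^{-k}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DLR}
R.~A. Duke, H.~Lefmann and V.~R\"odl, \emph{On uncrowded hypergraphs}, Random Structures Algorithms \textbf{6} (1995), 209--212.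

\bibitem{polytopes}
\emph{Extremal properties of 0/1-polytopes},\\
\texttt{https://science-to-touch.com/Articles/jrg/20\_ZeroOnePolytopes.pdf}.

\bibitem{FM}
Frieze and Mubayi, \emph{Coloring simple hypergraphs}, J. Combin. Theory Ser. B \textbf{103} (2013).

\end{thebibliography}
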